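# Rotation and nothing else: monodromy kernels for strata with many simple zeros

## A full turn of $w\,dw$

Take the disc $|w|<1$ with the holomorphic form $\omega=w\,dw$. Its primitive is $w^2/2$, so one turn around $w=0$ becomes two turns in the coordinate $w^2/2$: the total angle at the zero is $4\pi$. The outgoing horizontal rays at the zero are those along which $w^2/2$ is real and positive, that is, $\arg w=0$ and $\arg w=\pi$. Call these two rays the prongs $p$ and $p'$.

Now rotate: put $\omega_\theta=e^{i\theta}\omega$ and let $\theta$ run from $0$ to $2\pi$. The horizontal rays of $\omega_\theta$ are those with $e^{i\theta}w^2/2>0$, so they sit at $\arg w=-\theta/2$ and $\arg w=\pi-\theta/2$. At $\theta=2\pi$ the form is again $\omega$, but the prong that started as $p$ has reached $\arg w=-\pi$, which is the place of $p'$. The two prongs have changed places. Only after a second turn is $p$ back home, and by then it has made a complete trip around the zero. The same computation for $w^k\,dw$ gives $k+1$ prongs, at $\arg w=(2\pi j-\theta)/(k+1)$: a full turn of the form moves each prong one step, and $k+1$ turns take it once around.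

Do this on a closed translation surface $(X,\omega)$ of genus $g\ge2$ on which we have drawn a marking, that is, a homeomorphism from a reference surface. Along the path $\theta\mapsto e^{i\theta}\omega$ the Riemann surface does not change and the marking need not change, so the path closes up to a loop $r$ in the space of marked translation surfaces. The loop $r$ has trivial monodromy in the mapping class group. If instead the marking must carry prongs to prongs, the path does not close up: at its end a one-step twist at every zero is left over, and repeating the turn never undoes these twists.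

So the monodromy of a labelled stratum always has a kernel, containing $r$. How much more is in it? Is the kernel large, in the sense that it contains a free group of rank 2? And what about the kernel of the finer monodromy that sees the prongs?

## Strata, markings, prongs and their monodromies

Let $\underline k=(k_1,\dots,k_n)$ be positive integers with $\sum k_i=2g-2$. The stratum $\mathcal H(\underline k)$ is the space of translation surfaces $(X,\omega)$ of genus $g$ whose abelian differential has $n$ zeros, of orders $k_1,\dots,k_n$. Fix a closed oriented surface $\Sigma$ of genus $g$ with marked points $\mathcal Z=\{z_1,\dots,z_n\}$.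

**Definition (orbifold fundamental group).** Let a group $G$ act properly discontinuously on a manifold $M$, and let $x\in M$. Then $\pi_1^{orb}(M/G,x)$ is the group of pairs $(\gamma,g)$ with $g\in G$ and $\gamma$ a path from $x$ to $g\cdot x$, up to homotopy rel endpoints. The *topological monodromy* is $(\gamma,g)\mapsto g$. Its kernel is $\pi_1(M_0,x)$, where $M_0$ is the component of $M$ containing $x$. For the component $\mathcal D$ of $M/G$ containing the image of $x$, $\pi_1^{orb}(\mathcal D,x)$ denotes this group, with $g$ ranging over the stabilizer of $M_0$.

For example, let $G=\{\pm1\}$ act on $\mathbb C$ by sign, with $x=1$. Up to homotopy there is one path from $1$ to $1$ and one from $1$ to $-1$, so the group is $\mathbb Z/2$, and the kernel of the monodromy is $\pi_1(\mathbb C)=1$.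

**Definition (labelled strata).** $\mathcal H^{lab}(\underline k)$ is the space of surfaces in $\mathcal H(\underline k)$ with a labelling of the zeros such that the $i$-th zero has order $k_i$. The Teichmüller manifold $\mathcal T^{lab}(\underline k)$ is the space of such labelled surfaces together with a marking: a homeomorphism $\phi:(\Sigma,\mathcal Z)\to X$ sending $z_i$ to the $i$-th zero, up to isotopy rel $\mathcal Z$ and up to translation equivalence. The group $\mathrm{PMod}(\Sigma,\mathcal Z)$ acts by precomposition, with quotient $\mathcal H^{lab}(\underline k)$.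

**Definition (pronged strata).** Let $\tilde\Sigma$ be the real oriented blow-up of $\Sigma$ at $\mathcal Z$: each $z_i$ is replaced by the circle $\Delta_i$ of directions at $z_i$ (a disc blown up at its center becomes the annulus $[0,1)\times S^1$). On $\Delta_i$ mark $k_i+1$ equally spaced points, the *prongs*, and fix one of them, $p_i$, as a reference. $\mathrm{Mod}_{pr}(\tilde\Sigma)$ is the group of isotopy classes of orientation-preserving homeomorphisms of $\tilde\Sigma$ that map each $\Delta_i$ to itself and its set of prongs to itself, with isotopies through such maps. $\mathrm{Mod}(\tilde\Sigma)\le\mathrm{Mod}_{pr}(\tilde\Sigma)$ is the finite-index subgroup of classes fixing every prong; it is the mapping class group of $\tilde\Sigma$ rel $\partial\tilde\Sigma$. Collapsing the boundary circles gives a surjection $\mathrm{Mod}_{pr}(\tilde\Sigma)\to\mathrm{PMod}(\Sigma,\mathcal Z)$.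

Let $B(X,\omega)$ be the real oriented blow-up of $X$ at the zeros. The boundary circle over a zero of order $k_i$ carries $k_i+1$ horizontal prongs, the outgoing horizontal directions. $\mathcal H^{pr}(\underline k)$ is the space of labelled translation surfaces with a chosen horizontal prong at each zero, a finite cover of $\mathcal H^{lab}(\underline k)$. $\mathcal T^{pr}(\underline k)$ is the space of labelled translation surfaces with a homeomorphism $\tilde\phi:\tilde\Sigma\to B(X,\omega)$ that sends $\Delta_i$ to the boundary circle over the $i$-th zero and the prongs of $\Delta_i$ onto the horizontal prongs there, up to isotopy through such maps and up to translation equivalence. $\mathrm{Mod}_{pr}(\tilde\Sigma)$ acts by precomposition with quotient $\mathcal H^{lab}(\underline k)$, and $\mathcal H^{pr}(\underline k)$ is the quotient by $\mathrm{Mod}(\tilde\Sigma)$, via the chosen prongs $\tilde\phi(p_i)$.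

For example, at a zero with $k_i=2$ there are three prongs. Turning $\Delta_i$ by one third inside a collar gives a class $\tau_i\in\mathrm{Mod}_{pr}(\tilde\Sigma)$, and $\tau_i^3$ is the Dehn twist about $\Delta_i$, up to sign.

**Definition (the two monodromies).** Let $\mathcal C$ be a non-hyperelliptic component of $\mathcal H(\underline k)$, $\tilde{\mathcal C}$ a component of $\mathcal H^{lab}(\underline k)$ over $\mathcal C$, and $\hat{\mathcal C}$ a component of $\mathcal H^{pr}(\underline k)$ over $\tilde{\mathcal C}$. Choose $\tilde T_0\in\mathcal T^{lab}(\underline k)$ over $\tilde{\mathcal C}$ and $\hat T_0\in\mathcal T^{pr}(\underline k)$ over $\hat{\mathcal C}$. The labelled monodromy is $\tilde\rho_{\mathcal C}:\pi_1^{orb}(\tilde{\mathcal C},\tilde T_0)\to\mathrm{PMod}(\Sigma,\mathcal Z)$. The pronged monodromy $\hat\rho_{\mathcal C}$ is the monodromy of $\mathcal T^{pr}(\underline k)\to\mathcal H^{lab}(\underline k)$, with values in $\mathrm{Mod}_{pr}(\tilde\Sigma)$; on $\pi_1(\hat{\mathcal C},[\hat T_0])$ it takes values in $\mathrm{Mod}(\tilde\Sigma)$. Their kernels are the fundamental groups of the components of $\mathcal T^{lab}(\underline k)$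 and $\mathcal T^{pr}(\underline k)$ containing $\tilde T_0$ and $\hat T_0$. The *Large Kernel Theorem holds* for such a monodromy if its kernel contains a non-abelian free group of rank 2.

The question, from "On the monodromies of strata of (half-)translation surfaces" (https://theses.gla.ac.uk/85499/1/2025gianniniphd.pdf), is whether for every $\underline k$, every non-hyperelliptic $\mathcal C$ and every $\tilde{\mathcal C},\hat{\mathcal C}$ over it, the Large Kernel Theorem holds (a) for $\tilde\rho_{\mathcal C}$, and (b) for $\hat\rho_{\mathcal C}$. Strata with no non-hyperelliptic component, such as those in genus 2, impose no condition. The answer to both parts is **no**; both fail, for example, for $\mathcal H(1^{2g-2})$ for every $g\ge4$.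

**Theorem A.** Suppose at least $g+2$ of the $k_i$ equal $1$ (so $g\ge4$; e.g. $\underline k=(1^{2g-2})$ with any $g\ge4$). Then every component $\mathcal C$ of $\mathcal H(\underline k)$ is non-hyperelliptic, and for all $\tilde{\mathcal C},\hat{\mathcal C}$ over it:

* every component of $\mathcal T^{lab}(\underline k)$ has fundamental group $\cong\mathbb Z$, generated by the loop $\theta\mapsto e^{i\theta}\omega$, $\theta\in[0,2\pi]$; so $\ker\tilde\rho_{\mathcal C}\cong\mathbb Z$;
* every component of $\mathcal T^{pr}(\underline k)$ is simply connected; so $\hat\rho_{\mathcal C}$ is injective.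

**Proposition B.** For every $\underline k$ and every $\mathcal C,\tilde{\mathcal C},\hat{\mathcal C}$ there is an exact sequence $1\to\ker\hat\rho_{\mathcal C}\to\ker\tilde\rho_{\mathcal C}\to\mathbb Z^n$. Hence the Large Kernel Theorem holds for $\tilde\rho_{\mathcal C}$ if and only if it holds for $\hat\rho_{\mathcal C}$.

Neither $1$ nor $\mathbb Z$ contains a free group of rank 2, so Theorem A refutes (a) and (b). The kernels for strata with fewer than $g+2$ simple zeros are not determined here.

## Fractional twists and the proof of Proposition B

Let $\mathcal N=\ker(\mathrm{Mod}_{pr}(\tilde\Sigma)\to\mathrm{PMod}(\Sigma,\mathcal Z))$, and let $\tau_i\in\mathcal N$ be the fractional twist, supported in a collar of $\Delta_i$, that moves the prongs of $\Delta_i$ by one step.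

**Lemma 1.** $\mathcal N\cong\mathbb Z^n$ with basis $\tau_1,\dots,\tau_n$. It acts freely on $\mathcal T^{pr}(\underline k)$, and collapsing boundary circles is a normal covering $\mathcal T^{pr}(\underline k)\to\mathcal T^{pr}(\underline k)/\mathcal N=\mathcal T^{lab}(\underline k)$.

**Step 1: the group $\mathcal N$.** The purpose is to find generators and exclude relations. The $\tau_i$ commute, since their supports are disjoint, and $\tau_i^{k_i+1}$ is the Dehn twist $T_{\Delta_i}$ up to sign. An element $\nu\in\mathcal N$ rotates the prongs of each $\Delta_i$, being orientation-preserving. After multiplication by powers of the $\tau_i$ it fixes all prongs, so it lies in $\ker(\mathrm{Mod}(\tilde\Sigma)\to\mathrm{PMod}(\Sigma,\mathcal Z))$, which is free abelian on the $T_{\Delta_i}$ (a textbook fact about capping boundary circles by marked discs). Hence the $\tau_i$ generate $\mathcal N$. Raising a relation $\prod\tau_i^{c_i}=1$ to the power $\operatorname{lcm}(k_i+1)$ gives a relation among the $T_{\Delta_i}$, which forces all $c_i=0$.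

**Step 2: freeness.** The purpose is to have a covering and not just an orbifold covering. If $\nu\in\mathcal N$ fixes $(X,\omega,\tilde\phi)$, there is a translation automorphism $\psi$ of $X$ whose blow-up composed with $\tilde\phi$ is isotopic to $\tilde\phi\nu$. Collapse the circles: $\nu$ becomes trivial, so $\psi$ is isotopic to the identity. An automorphism of a compact Riemann surface of genus $\ge2$ that is isotopic to the identity acts trivially on homology and so is the identity. Thus $\psi=\mathrm{id}$, and then $\tilde\phi\nu$ is isotopic to $\tilde\phi$, so $\nu=1$.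

**Step 3: the quotient.** The purpose is to identify $\mathcal T^{pr}/\mathcal N$. Every marking $\phi$ is isotopic rel $\mathcal Z$ to one that is a diffeomorphism near $\mathcal Z$; this lifts to the blow-ups, and after an isotopy in the collars it sends prongs to prongs. So collapsing is onto. If two pronged markings of $(X,\omega)$ have the same collapsed marking (after composing one with a translation automorphism if necessary), they differ by a class that collapses to the identity, that is, by an element of $\mathcal N$. Small deformations of $(X,\omega)$ transport markings and prongs alike, so collapsing is a local homeomorphism. As $\mathcal N$ acts freely and properly discontinuously, $\mathcal T^{pr}\to\mathcal T^{lab}$ is a normal covering with group $\mathcal N$. $\square$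

For a component $\hat T\subset\mathcal T^{pr}(\underline k)$ over a component $T\subset\mathcal T^{lab}(\underline k)$, the covering $\hat T\to T$ is normal with group the stabilizer of $\hat T$ in $\mathcal N$. This gives an exact sequence
$$1\to\pi_1(\hat T)\to\pi_1(T)\to\mathcal N\cong\mathbb Z^n. \tag{1}$$

**Proof of Proposition B.** Components of $\mathcal T^{lab}(\underline k)$ over the same $\tilde{\mathcal C}$ are permuted transitively by $\mathrm{PMod}(\Sigma,\mathcal Z)$, so the choice of base points does not matter and (1) is the asserted sequence. If $F_2\le\ker\tilde\rho_{\mathcal C}$ is free of rank 2, then $[F_2,F_2]$ dies in $\mathbb Z^n$, so $[F_2,F_2]\le\ker\hat\rho_{\mathcal C}$; and $[F_2,F_2]$ is a non-abelian free group, so it contains a free group of rank 2. Conversely $\ker\hat\rho_{\mathcal C}$ embeds in $\ker\tilde\rho_{\mathcal C}$. $\square$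

**Lemma 2.** Let $r\in\pi_1(T)$ be the loop $\theta\mapsto(X,e^{i\theta}\omega,\phi)$, $\theta\in[0,2\pi]$. Its image in $\mathcal N$ is $\prod_i\tau_i^{\pm1}$ with the same sign for all $i$, so it has infinite order. Consequently
$$\text{if }\pi_1(T)=\langle r\rangle,\ \text{ then }\ \pi_1(T)\cong\mathbb Z\ \text{ and }\ \pi_1(\hat T)=1. \tag{2}$$

**Proof.** We redo the opening example with a marking attached. Near the $i$-th boundary circle of $B(X,\omega)$ use collar coordinates $(u,\alpha)\in[0,1]\times\mathbb R/2\pi(k_i+1)\mathbb Z$, with the circle at $u=0$ and $\alpha$ the $\omega$-angle. The horizontal prongs of $e^{i\theta}\omega$ are at $\alpha\in-\theta+2\pi\mathbb Z$. Let $R_\theta(u,\alpha)=(u,\alpha-(1-u)\theta)$ on the collars and $R_\theta=\mathrm{id}$ elsewhere. Then $R_\theta\tilde\phi$ sends prongs to horizontal prongs of $e^{i\theta}\omega$, and its collapse is isotopic to $\phi$ rel $\mathcal Z$. So $(e^{i\theta}\omega,R_\theta\tilde\phi)$ lifts $r$ to $\mathcal T^{pr}$. At $\theta=2\pi$ the map $R_{2\pi}$ shifts every boundary circle by one prong, in the same sense at all zeros, so the endpoint is the translate of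 the starting point by $\prod_i\tau_i^{\pm1}$. By Lemma 1 this has infinite order. If $\pi_1(T)=\langle r\rangle$, then $\pi_1(T)\to\mathcal N$ is injective on an infinite cyclic group, and (1) gives $\pi_1(\hat T)=1$. $\square$

So Theorem A is reduced to one claim: under its hypothesis, $\pi_1(T)=\langle r\rangle$ for every component $T$ of $\mathcal T^{lab}(\underline k)$.

## Textbook facts about complements, fibrations and strata

A *meridian* of an irreducible hypersurface is a loop that runs to a point near a smooth point of it, once around the boundary of a small transverse disc there, and back the same way.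

* **(F1)** Let $M$ be a connected complex manifold and $V\subsetneq M$ closed analytic. Then $M\setminus V$ is connected, and $\pi_1(M\setminus V)\to\pi_1(M)$ is onto with kernel normally generated by the meridians of the codimension-1 irreducible components $V_j$ of $V$. The meridians of one $V_j$, taken at points of $V_j^*:=(V_j)_{reg}\setminus\bigcup_{i\ne j}V_i$, form one conjugacy class up to inversion. If $\operatorname{codim}_{\mathbb C}V\ge2$ the map is an isomorphism.
* **(F2)** (Verdier, Invent. Math. 36 (1976), Cor. 5.1.) A morphism of complex algebraic varieties is a topologically locally trivial fibration over a dense Zariski open subset of the target.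
* **(F3)** (Zariski 1937; Hamm–Lê, Ann. Sci. ENS 1973.) Let $V\subset\mathbb P^N$, $N\ge2$, be a hypersurface. For a general line $\Lambda$, $\pi_1(\Lambda\setminus V)\to\pi_1(\mathbb P^N\setminus V)$ is onto. For a general plane $\Pi$, $\pi_1(\Pi\setminus V)\to\pi_1(\mathbb P^N\setminus V)$ is an isomorphism.
* **(F4)** Thom's first isotopy lemma: a proper map from a Whitney stratified space to a manifold that submerses every stratum is locally trivial, compatibly with the strata. Bertini–Kleiman: a general translate of a linear subspace of $\mathbb P^N$ is transverse to a given smooth locally closed subvariety.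
* **(F5)** (Masur, Veech.) The set of $(X,z_1,\dots,z_N,[\phi],\omega)$ with $\operatorname{div}\omega=\sum\kappa_iz_i$ (all $\kappa_i\ge1$) is a complex submanifold, of pure dimension $2g+N-1$, of the Hodge bundle over the Teichmüller space $T_{g,N}$. It is the labelled Teichmüller manifold.
* **(F6)** Nerve theorem: if an open cover of a paracompact space has all nonempty finite intersections contractible, the space is homotopy equivalent to the nerve.

## From marked surfaces to surface braids

Let $s\ge g+2$ be the number of $k_i$ equal to $1$, and $m=n-s$. Reorder so that $k_{m+1}=\dots=k_n=1$, and put $e=\sum_{i\le m}k_i$. Then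
$$s=2g-2-e,\qquad 0\le e\le g-4,\qquad s-g\ge2. \tag{3}$$
In particular $g\ge4$. Hyperelliptic components occur only in $\mathcal H(2g-2)$ and $\mathcal H(g-1,g-1)$ (Kontsevich–Zorich, Invent. Math. 2003), while here $n\ge s\ge6$; so all components are non-hyperelliptic. A reader interested only in a counterexample may take $m=0$, $e=0$, $s=2g-2$ throughout; the smallest case is $g=4$, $\underline k=(1^6)$.

The plan is to forget the marking at the $s$ simple zeros and to treat them as a moving configuration. Let $\mathcal S\to T_{g,m}$ be the bundle with fibre $\mathrm{Conf}_s(X\setminus z)$, the space of unordered $s$-tuples of distinct points, over $(X,z)=(X,z_1,\dots,z_m)$. Since $T_{g,m}$ is contractible, $\pi_1(\mathcal S)=\pi_1(\mathrm{Conf}_s(X\setminus z))$ for each $(X,z)$: a surface braid group. Write $Z=\sum_{i\le m}k_iz_i$ and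
$$U=\{(X,z,D)\in\mathcal S:\ Z+D\in|K_X|\},\qquad \Omega=\{(X,z,D,\omega):\ \operatorname{div}\omega=Z+D\}.$$
As $\omega$ is determined by its divisor up to scale, $\Omega\to U$ is a $\mathbb C^*$-bundle.

**Lemma 3 (reduction).** (i) $T_{g,n}\to\mathcal S$ is a covering, $\mathcal T^{lab}(\underline k)=\Omega\times_{\mathcal S}T_{g,n}$ is a covering of $\Omega$, and $U$ is a complex manifold of pure dimension $2g-2+m+s$. (ii) If $U$ is connected and $\pi_1(U)\to\pi_1(\mathcal S)$ is injective, then $\pi_1(T)=\langle r\rangle$ for every component $T$ of $\mathcal T^{lab}(\underline k)$.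

**Proof of (i).** Let $H=\ker(\mathrm{PMod}_{g,n}\to\mathrm{PMod}_{g,m})$, which acts properly discontinuously on $T_{g,n}$. If an element of $H$ fixes a point, it is realized by an automorphism of $X$ which, after the last $s$ points are forgotten, is isotopic to the identity; as $g\ge2$ this automorphism is the identity and the element is trivial. So $H$ acts freely. The quotient is the space of points of $T_{g,m}$ with $s$ further labelled points: any marking of $(X,z_1,\dots,z_m)$ can be isotoped so that it takes the last $s$ marked points to prescribed points, and two such markings differ by an element of $H$. Forgetting the $s$ labels is a further finite covering. So $T_{g,n}\to\mathcal S$ is a covering. A point of $\mathcal T^{lab}(\underline k)$ is a point of $T_{g,n}$ with a form $\omega$ having divisor $Z+D$, where $D$ is the sum of the last $s$ points; this is a point of $\Omega\times_{\mathcal S}T_{g,n}$. By (F5) $\mathcal T^{lab}(\underline k)$ is a complex manifold of dimension $2g+n-1$, hence so is $\Omega$, and $U=\Omega/\mathbb C^*$ is a complex manifold of pure dimension $2g-2+n=2g-2+m+s$.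

**Proof of (ii).** The map $T\to\Omega\to U\to\mathcal S$ factors through $T_{g,n}$, which is contractible. So $\pi_1(T)$ has trivial image in $\pi_1(\mathcal S)$, and by injectivity trivial image in $\pi_1(U)$. Since $T\to\Omega$ is a covering, $\pi_1(T)$ injects into $\ker(\pi_1(\Omega)\to\pi_1(U))$. As $\Omega\to U$ is a $\mathbb C^*$-bundle, this kernel is the image of $\pi_1(\mathbb C^*)$, generated by $r$. And $r$ is a closed loop in $T$. Hence $\pi_1(T)=\langle r\rangle$. $\square$

The target is now: **$U$ is connected and $\pi_1(U)\to\pi_1(\mathcal S)$ is injective.** Over a fixed $(X,z)$ put $K=K_X$, $M=K-Z$ (of degree $s$), $A=\mathrm{Pic}^s(X)$, and let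
$$f:\mathrm{Sym}^sX\to A,\quad D\mapsto\mathcal O(D),\qquad E=\mathrm{Conf}_s(X\setminus z)\subset\mathrm{Sym}^sX,\qquad F_L=E\cap f^{-1}(L)=|L|\cap E .$$
The fibre of $U$ over $(X,z)$ is $F_M$, and $\pi_1(E)=\pi_1(\mathcal S)$. We shall prove, for general $(X,z)$, that $\pi_1(F_M)\to\pi_1(E)$ is injective, and that $\pi_1(F_M)\to\pi_1(U)$ is onto; together these give the target. For $g=4$, $\underline k=(1^6)$ and $X$ non-hyperelliptic, $|K|$ is the space of planes in $\mathbb P^3\supset X$ (the canonical embedding), and $F_K$ consists of the planes meeting the curve in six distinct points. The claim is that a loop of such planes, nontrivial in $F_K$, moves its six points in a nontrivial braid on $X$.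

## The torus, and where the homotopy sequence stops

Try the same question on a torus, which is outside our range but can be done by hand. Let $X$ have genus 1, $m=0$, and let $L$ have degree $s=2$. Then $|L|\cong\mathbb P^1$ is the quotient of $X$ by $x\mapsto c-x$, where $c$ is the sum attached to $L$, and $F_L$ is $\mathbb P^1$ minus the four branch values, the divisors $2x$ with $2x=c$. So $\pi_1(F_L)$ is free of rank 3. Consider
$$X\times F_L\to\mathrm{Conf}_2(X),\qquad (t,D)\mapsto D+t .$$
Translation by $t$ changes the sum by $2t$, so each point of the target has exactly four preimages; the map is the quotient by the free action $(t,D)\mapsto(t+a,D-a)$ of the 2-torsion points $a$. It is a covering of degree 4, so $\pi_1(X)\times\pi_1(F_L)=\mathbb Z^2\times F_3$ embeds in $\pi_1(\mathrm{Conf}_2(X))$, and in particular $\pi_1(F_L)\to\pi_1(E)$ is injective. Put differently: translations make $f:E\to A$ a fibre bundle, and in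
$$\pi_2(A)\to\pi_1(F_L)\to\pi_1(E)\to\pi_1(A)$$
the group $\pi_2(A)$ of a torus is zero.

In genus $g\ge2$ the first attempt is the same: $A$ is still a torus, so if $f:E\to A$ were a bundle, $\pi_1(F_M)\to\pi_1(E)$ would be injective at once. This breaks in two places.

First, it breaks at the very point we care about. By Riemann–Roch, $\dim|L|=s-g+h^0(K-L)$. For general $L$ this is $s-g$, but $h^0(K-M)=h^0(Z)\ge1$, so $\dim|M|\ge s-g+1$. The fibre of $f$ over $M$ has the wrong dimension, and $f$ is not a bundle near $M$ as soon as $F_M\ne\emptyset$.

Second, away from such $L$, (F2) gives local triviality only over the complement of some closed algebraic $\Upsilon\subsetneq A$, which may have codimension 1. Over $A\setminus\Upsilon$ the homotopy sequence involves $\pi_2(A\setminus\Upsilon)$, on which we have no hold; and putting $f^{-1}(\Upsilon)$ back kills meridians in $\pi_1(E\setminus f^{-1}\Upsilon)$, which might kill elements of $\pi_1(F_L)$ too.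

The way past the second obstacle is a feature visible on the torus: the fundamental group there splits as a direct product. We shall see that, outside a set $B$ of codimension at least 2, a transversal *line* in $|L|$ carries all of $\pi_1(F_L)$ and, unlike $F_L$, moves in a locally trivial way even across $\Upsilon$. This forces a local direct product, so filling in $\Upsilon$ does no harm to $\pi_1(F_L)$. As $B$ has codimension at least 2, the universal cover of $A$ minus the preimage of $B$ is 2-connected, and that replaces $\pi_2(A)=0$. The first obstacle is passed by approaching $M$ along an arc and carrying a transversal *plane* in $|M|$ along it.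

## Strata of divisors and good linear subspaces

Fix $(X,z)$. Write $D\in\mathrm{Sym}^sX$ as $D=\sum a_iz_i+\sum_{j=1}^{\ell}m_jx_j$ with the $x_j$ distinct and not among the $z_i$, and all $m_j\ge1$. Put $D^\circ=\sum_jx_j$ and $c(D)=\deg(D-D^\circ)=s-\ell$. For example $D=z_1+2x_1+x_2$ has $s=4$, $D^\circ=x_1+x_2$, $c(D)=2$.

Fixing $(a_i)$ and the multiset $\{m_j\}$ gives finitely many strata $S$. Each is the quotient of the connected space of ordered $\ell$-tuples of distinct points of $X\setminus z$ by the free action of the permutations preserving the $m_j$, so it is irreducible, and $\dim S=\ell$, of codimension $c$. Put $\Delta^{(q)}=\{c\ge q\}$ and $\Delta=\Delta^{(1)}$. If $D'$ is near $D$, each $x_j$ has at least one point of $(D')^\circ$ nearby, so $c(D')\le c(D)$; hence $\Delta^{(q)}$ is closed, of dimension $\le s-q$. Moreover $E=\mathrm{Sym}^sX\setminus\Delta$ and $F_L=|L|\setminus\Delta$.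

*Local structure.* Near $D$, $\mathrm{Sym}^sX$ is a product of spaces of monic polynomials of degrees $a_i$ (roots near $z_i$) and $m_j$ (roots near $x_j$). Splitting off the sum of the roots near each $x_j$, the pair $(\mathrm{Sym}^sX,\Delta)$ is locally $\mathbb C^\ell\times(\mathbb C^c,\Delta_S)$ with $S=\mathbb C^\ell\times0$. In particular $S$ is smooth and $\Delta$ is a hypersurface.

* If $c=1$, then $\Delta_S=\{0\}\subset\mathbb C$.
* If $c=2$, then $\Delta_S$ is a reduced plane curve germ with an isolated singularity: a cusp if some $m_j=3$ (the discriminant of $w^3+pw+q$); the tacnode $b(a^2-4b)=0$ if some $a_i=2$ ($w^2+aw+b$ has a root at $0$ or a double root); a node if there are two independent degenerations.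

A reduced curve germ stratified by its singular point and its regular part is Whitney: condition (a) is empty at a point, and along each branch secants through the point and tangents have the same limit. Taking products with $\mathbb C^\ell$ preserves this. So the strata with $c\le1$ form a Whitney stratification of $\mathrm{Sym}^sX\setminus\Delta^{(2)}$, and those with $c\le2$ one of $\mathrm{Sym}^sX\setminus\Delta^{(3)}$.

**Definition.** For $q\in\{1,2\}$, a linear subspace $\Lambda\cong\mathbb P^q\subset|L|$ is *good* if $\Lambda\cap\Delta^{(q+1)}=\emptyset$ and $\Lambda\hookrightarrow\mathrm{Sym}^sX$ is transverse to all strata with $c\le q$.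

A good $\Lambda$ meets a stratum of codimension $c$ in codimension $c$ in $\Lambda$, so $\Lambda\not\subset\Delta$, and $|L|\cap\Delta$ is a hypersurface in $|L|$. On the torus with $s=2$, the line $|L|$ itself is good: here $\Delta^{(2)}=\emptyset$, and transversality at the four points $2x$ follows from Lemma 5 below, as $h^0(K-x)=0=h^0(K-2x)$.

**Lemma 4.** Let $\Lambda_t\subset|L_t|$ be linear subspaces forming a smooth $\mathbb P^q$-bundle $Y\to B_0$ over a manifold, $q\in\{1,2\}$, with $C^\infty$ evaluation map $\mathrm{ev}:Y\to\mathrm{Sym}^sX$. The set of $t$ with $\Lambda_t$ good is open, and over it $\{(t,D):D\in\Lambda_t\setminus\Delta\}$ is a locally trivial bundle.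

**Step 1: openness.** We show that bad $t_k$ cannot converge to a good $t$. Let $t_k\to t$ with $\Lambda_t$ good, and let goodness fail at $y_k\in\Lambda_{t_k}$. By compactness of the fibres we may assume $y_k\to y\in\Lambda_t$. As $\Delta^{(q+1)}$ is closed and does not contain $\mathrm{ev}(y)$, we may assume that all $\mathrm{ev}(y_k)$ lie in one stratum $S'$ with $c\le q$, that transversality to $S'$ fails at $y_k$, and that $T_{\mathrm{ev}(y_k)}S'$ converges to a subspace $\Theta$. By Whitney's condition (a), $\Theta\supset T_{\mathrm{ev}(y)}S$ with $S$ the stratum of $\mathrm{ev}(y)$. So $d\,\mathrm{ev}(T_y\Lambda_t)+\Theta$ is the whole tangent space. Spanning is an open condition, so $d\,\mathrm{ev}(T_{y_k}\Lambda_{t_k})+T_{\mathrm{ev}(y_k)}S'$ is everything for large $k$, a contradiction.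

**Step 2: local triviality.** We check the hypotheses of Thom's lemma. Over the good set $\mathrm{ev}$ is transverse to the strata, so their preimages form a Whitney stratification of $Y$. Each $\mathrm{ev}^{-1}(S)$ submerses onto $B_0$: lift a tangent vector of $B_0$ to $T_yY$; since $T_y\Lambda_t$ maps onto the normal space of $S$, we can subtract a vertical vector so that the result maps to $0$ in that normal space, hence is tangent to $\mathrm{ev}^{-1}(S)$. As $Y\to B_0$ is proper, (F4) applies, and the open stratum $\mathrm{ev}^{-1}(E)$ is locally trivial over the good set. $\square$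

**Lemma 5.** (i) $f$ is a submersion at $D$ iff $h^1(D)=0$. (ii) $|L|$ is transverse to the stratum $S\ni D$ at $D\in|L|$ iff $h^0(K-D^\circ)=h^0(K-D)$.

**Proof.** This turns transversality into a Riemann–Roch count. We have $T_D\mathrm{Sym}^sX=H^0(\mathcal O_D(D))$, and $df$ is the connecting map to $H^1(\mathcal O)$ of $0\to\mathcal O\to\mathcal O(D)\to\mathcal O_D(D)\to0$, with cokernel $H^1(\mathcal O(D))$. This gives (i); also $T_D|L|=\ker df$. Moving $x_j$ changes the local equation $w^{m_j}$ to $(w-\epsilon b)^{m_j}$, which to first order in $\epsilon$ is $w^{m_j}-\epsilon m_jb\,w^{m_j-1}$; the tangent vector is $-m_jb/w$. So $T_DS=H^0(\mathcal O_{D^\circ}(D^\circ))$, the principal parts with at most simple poles at the $x_j$. Hence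
$$T_D|L|\cap T_DS=\ker\big(H^0(\mathcal O_{D^\circ}(D^\circ))\to H^1(\mathcal O)\big)=H^0(\mathcal O(D^\circ))/\mathbb C,$$
of dimension $h^0(D^\circ)-1=\ell-g+h^0(K-D^\circ)$. Transversality means that this equals $\dim|L|+\ell-s$, and $\dim|L|=s-g+h^0(K-D)$, so the required value is $\ell-g+h^0(K-D)$. $\square$

**Lemma 6.** Let $\dim|L|\ge2$. If $\Lambda\subset|L|$ is a good line, $\pi_1(\Lambda\setminus\Delta)\to\pi_1(F_L)$ is onto. If $\Pi\subset|L|$ is a good plane, $\pi_1(\Pi\setminus\Delta)\to\pi_1(F_L)$ is an isomorphism.

**Proof.** The point is to replace "general" in (F3) by "good", which is a condition we can check. Being bad is a condition of the form "there is $D\in\Lambda$ such that …" with algebraic conditions, so the good lines (planes) form a constructible subset of a Grassmannian. It is open in the Euclidean topology by Lemma 4, applied to the constant $L_t=L$ over the Grassmannian. Its complement is constructible and Euclidean closed, hence Zariski closed. So the good set is Zariski open; if nonempty, it is dense and path connected. Along a path of good subspaces the complements form a trivial bundle by Lemma 4, so there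 are homeomorphisms from the first complement to the later ones under which the inclusions into $F_L$ are homotopic. Hence the assertion for one good subspace implies it for all. Since the good set is dense and Zariski open, a general subspace is good, and it satisfies (F3) for the hypersurface $|L|\cap\Delta$. $\square$

## A codimension-two exceptional set, and crossing $\Upsilon$

Let $W=\{L\in A:h^1(L)>0\}$. By Serre duality $W=\{K-P:P\ge0,\deg P=e\}$, closed of dimension $\le e\le g-4$. Over $A\setminus W$, $f$ is a $\mathbb P^{s-g}$-bundle, and $s-g\ge2$.

**Lemma 7.** There is a closed algebraic $B\supset W$ in $A$ of codimension $\ge2$ such that for $L\notin B$ the general line in $|L|$ is good.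

**Step 1: making $|L|$ transverse to the strata with $c=1$.** Let $B_1=\{K-P+x:P\ge0,\ \deg P=e+1,\ x\in X\}$. It is closed of dimension $\le e+2\le g-2$, and it contains $W$, since $K-P'=K-(P'+x)+x$. Let $L\notin B_1$, $D\in|L|$ and $c(D)=1$, so $D=D^\circ+x$ for a point $x$. If $h^0(K-D^\circ)>0$, then $K-D^\circ\sim P\ge0$ with $\deg P=2g-2-(s-1)=e+1$, and $L=K-P+x\in B_1$, a contradiction. So $h^0(K-D^\circ)=0=h^0(K-D)$, and $|L|$ is transverse to the stratum of $D$ by Lemma 5.

**Step 2: making $\Delta^{(2)}$ small in $|L|$.** Let $B_2=\{L:\dim(|L|\cap\Delta^{(2)})\ge s-g-1\}$, closed because $f$ is proper. We claim $\operatorname{codim}B_2\ge2$. Suppose $B_2$ had a component $Y$ of dimension $\ge g-1$. The set $\Delta^{(2)}$ is the union of the finitely many closures of strata with $c\ge2$. For each closure, the set of $L\in Y$ over which it has fibre dimension $\ge s-g-1$ is closed, and these sets cover the irreducible $Y$; so for one closure $Z'$ the map $f|_{Z'}$ has fibres of dimension $\ge s-g-1$ over all of $Y$. Then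
$$\dim(Z'\cap f^{-1}Y)\ge\dim Y+s-g-1\ge s-2 .$$
As $\dim Z'=s-c\le s-2$ and $Z'$ is irreducible, we get $c=2$, $\dim Y=g-1$ and $Z'\subset f^{-1}(Y)$, so $f(Z')\subset Y\ne A$. But $Z'$ is the image of $X^{s-2}$ under $(x_j)\mapsto\sum m_jx_j+\sum a_iz_i$ with all $m_j\ge1$. The composite $X^{s-2}\to A$ has codifferential $\omega\mapsto(m_j\,\omega(x_j))_j$ on $H^0(K)$, which is injective at general points because $s-2\ge g$ and a holomorphic form vanishing at $g$ general points is $0$. So the differential has rank $g$ there and $f(Z')=A$, a contradiction.

**Step 3: the general line.** Put $B=B_1\cup B_2$ and let $L\notin B$. Then $|L|\cap\Delta^{(2)}$ has codimension $\ge2$ in $|L|$, so a general line misses it. By Step 1, $|L|\cap(\Delta\setminus\Delta^{(2)})$ is a smooth hypersurface of $|L|\setminus\Delta^{(2)}$, and by Bertini–Kleiman a general line is transverse to it within $|L|$. Since $|L|$ itself is transverse to the strata with $c=1$ in $\mathrm{Sym}^sX$, the line is transverse to them too. So it is good. $\square$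

By (F2) choose a closed algebraic $\Upsilon$ with $B\subset\Upsilon\subsetneq A$ such that $f:E\to A$ is a locally trivial bundle over $A\setminus\Upsilon$. For $L\notin B$, $F_L$ is the complement of a hypersurface in $\mathbb P^{s-g}$, so it is nonempty and connected. Write $E_N=E\cap f^{-1}(N)$. Over $A\setminus B$ the map $f:E\to A$ is a surjective submersion (Lemma 5(i)) with connected fibres, so $E_N$ is connected for every connected open $N\subset A\setminus B$.

**Lemma 8.** Each $L_0\in A\setminus B$ has a neighborhood $N_0\subset A\setminus B$, a ball in the Euclidean coordinates of $A=\mathbb C^g/\text{lattice}$, such that for every convex open nonempty $N\subset N_0$ and every $L_1\in N\setminus\Upsilon$ the map $\pi_1(F_{L_1})\to\pi_1(E_N)$ is an isomorphism. Consequently, for convex open nonempty $N'\subset N\subset N_0$, $\pi_1(E_{N'})\to\pi_1(E_N)$ is an isomorphism.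

**Step 1: a trivial family of punctured lines.** We build a subfamily that does not notice $\Upsilon$. Take a good line in $|L_0|$ (Lemma 7). The $H^0(L)$ form a vector bundle off $W$, so the line extends to lines $\Lambda_L\subset|L|$ varying holomorphically for $L$ in a ball $N_0$. Shrinking $N_0$, by Lemma 4 all $\Lambda_L$ are good and $Q=\{D:D\in\Lambda_L\setminus\Delta,\ L\in N_0\}\to N_0$ is locally trivial, hence trivial. Given $N$ and $L_1$, fix a trivialization $Q|_N\cong N\times Q_1$ with $Q_1=\Lambda_{L_1}\setminus\Delta$, let $\sigma$ be a constant section for it, and use $\sigma(L_1)$ as base point.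

**Step 2: a direct product over $N\setminus\Upsilon$.** Over $N\setminus\Upsilon$ we have a bundle with connected fibre $F_{L_1}$ and a section $\sigma$. In its homotopy sequence the section makes the boundary map from $\pi_2(N\setminus\Upsilon)$ zero and splits the projection, so
$$\Gamma:=\pi_1(E_N\setminus f^{-1}\Upsilon)=\pi_1(F_{L_1})\rtimes\sigma_*\pi_1(N\setminus\Upsilon).$$
Since $Q|_{N\setminus\Upsilon}\cong(N\setminus\Upsilon)\times Q_1$ with $\sigma$ constant, $\sigma_*\pi_1(N\setminus\Upsilon)$ commutes with the image of $\pi_1(Q_1)$. By Lemma 6 ($\dim|L_1|=s-g\ge2$) this image is all of $\pi_1(F_{L_1})$. So the product is direct.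

**Step 3: the meridians lie in the second factor.** We identify what dies when $f^{-1}(\Upsilon)$ is put back. By (F1), $\ker(\Gamma\to\pi_1(E_N))$ is normally generated by the meridians of the codimension-1 components of $f^{-1}(\Upsilon)\cap E_N$. Let $\Upsilon_j$ be the codimension-1 components of $\Upsilon\cap N$. As $f$ is a submersion on $E_N$ with connected nonempty fibres, $f^{-1}(\Upsilon_j^*)$ is a connected manifold, dense in $f^{-1}(\Upsilon_j)\cap E_N$ because $f$ is open. So the codimension-1 components are the $f^{-1}(\Upsilon_j)\cap E_N$, with one class of meridians, up to inversion, for each $j$.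

This class is represented by $\sigma_*(\mu_j)$ with $\mu_j$ a meridian of $\Upsilon_j$. Indeed, let $\delta$ be a small disc transverse to $\Upsilon_j^*$ at its center $\delta(0)$. Near $\sigma(\delta(0))$, $f$ is a product projection $N''\times F''\to N''$ with $N'',F''$ balls and $f^{-1}(\Upsilon)=(\Upsilon_j\cap N'')\times F''$. The complement has fundamental group $\mathbb Z$, generated by a meridian and mapped isomorphically by $f$ to $\pi_1(N''\setminus\Upsilon_j)$. As $f\sigma=\mathrm{id}$, the loop $\sigma(\partial\delta)$ is the generator, i.e. a meridian; join it to the base point by the $\sigma$-image of a path in $N\setminus\Upsilon$.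

**Step 4: filling in.** As the product is direct, conjugation by the first factor does nothing to $\sigma_*(\mu_j)$, so the normal closure of all $\sigma_*(\mu_j)$ in $\Gamma$ is $\sigma_*$ of the normal closure of the $\mu_j$ in $\pi_1(N\setminus\Upsilon)$. By (F1) the latter is $\ker(\pi_1(N\setminus\Upsilon)\to\pi_1(N)=1)=\pi_1(N\setminus\Upsilon)$. Hence exactly the second factor dies, and $\pi_1(F_{L_1})\to\pi_1(E_N)$ is an isomorphism. For the last claim choose $L_1\in N'\setminus\Upsilon$: both $\pi_1(F_{L_1})\to\pi_1(E_{N'})$ and the composite to $\pi_1(E_N)$ are isomorphisms. $\square$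

## Gluing universal covers over a 2-connected base

**Proposition 9.** For every $(X,z)$ and every $L\in A\setminus\Upsilon$, the map $\pi_1(F_L)\to\pi_1(E)$ is injective.

**Step 1: removing $B$ and unrolling $A$.** We pass to a 2-connected base without changing the question. Let $E'=E\setminus f^{-1}(B)$. The part of $f^{-1}(B)\cap E$ over $B\setminus W$ has codimension $\ge2$, as $f$ is a submersion there. The part over $W$ consists of $D$ with $h^0(K-D)>0$, i.e. $D\le\operatorname{div}\omega$ for some $\omega\in H^0(K)\setminus0$. Each of the divisors in $|K|\cong\mathbb P^{g-1}$ dominates finitely many $D$, so this part has dimension $\le g-1$, hence codimension $\ge s-g+1\ge3$. By (F1), $\pi_1(E')=\pi_1(E)$.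

Let $\tilde B\subset\mathbb C^g$ be the preimage of $B$ and $\tilde A'=\mathbb C^g\setminus\tilde B$. As $\tilde B$ is closed analytic of real codimension $\ge4$, maps of spheres of dimension $\le2$ and their null-homotopies can be pushed off it, so $\tilde A'$ is 2-connected. Let $\tilde E'=E'\times_A\mathbb C^g$, a covering of $E'$. As $\pi_1(\tilde E')\to\pi_1(E')$ is injective, it suffices to show that $\pi_1(F_L)\to\pi_1(\tilde E')$ is injective, with $F_L$ placed over a lift $\tilde L$ of $L$.

**Step 2: a cover by balls.** We reduce to combinatorics of a nerve. Cover $\tilde A'$ by Euclidean balls $N_i$, each mapping injectively into some $N_0$ as in Lemma 8, with $\tilde L$ in one of them. Nonempty finite intersections $N_I$ are convex, so by (F6) the nerve is homotopy equivalent to $\tilde A'$. It is simply connected with $H_2=0$, so $H^2(\text{nerve};G')=0$ for every abelian group $G'$. Put $E_I=\tilde E'|_{N_I}$. These are connected, and all inclusions $E_I\subset E_i$ ($i\in I$) are $\pi_1$-isomorphisms (Lemma 8). Let $W_i\to E_i$ be the universal covering, with deck group $G_i$. Then $W_i|_{E_I}$ is a universal covering of $E_I$: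 it is connected because $\pi_1(E_I)\to\pi_1(E_i)$ is onto, and simply connected because that map is injective. Its deck group is $G_i$. Totally order the index set. We want to glue the $W_i$ to one covering of $\tilde E'$.

**Step 3: the outer part.** We choose gluing maps whose effect on deck groups is consistent. For $N_{ij}\ne\emptyset$ choose isomorphisms $\varphi_{ij}:W_j|_{E_{ij}}\to W_i|_{E_{ij}}$ over $E_{ij}$ with $\varphi_{ji}=\varphi_{ij}^{-1}$, and let $\kappa_{ij}:G_j\to G_i$, $\kappa_{ij}(h)=\varphi_{ij}h\varphi_{ij}^{-1}$. On triple intersections $\varphi_{ij}\varphi_{jk}\varphi_{ki}$ is a deck transformation, so $\kappa_{ij}\kappa_{jk}\kappa_{ki}$ is inner: modulo inner automorphisms the $\kappa_{ij}$ satisfy the cocycle condition. As the nerve is simply connected, composing along edge paths from a base vertex gives, independently of the path up to inner automorphisms, isomorphisms $\beta_i:G\to G_i$ from a fixed group with $\kappa_{ij}\equiv\beta_i\beta_j^{-1}$ modulo inner automorphisms. If $\kappa_{ij}$ is $\beta_i\beta_j^{-1}$ followed by conjugation by $a\in G_i$, replace $\varphi_{ij}$ ($i<j$) by $a^{-1}\varphi_{ij}$.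 Thus we arrange $\kappa_{ij}=\beta_i\beta_j^{-1}$ exactly.

**Step 4: the central part.** We correct the remaining ambiguity, which is central. Define $z_{ijk}\in G_i$ for $i<j<k$ by $\varphi_{ij}\varphi_{jk}=z_{ijk}\varphi_{ik}$. Conjugation by $z_{ijk}$ is $\kappa_{ij}\kappa_{jk}\kappa_{ik}^{-1}=\mathrm{id}$, so $\zeta_{ijk}:=\beta_i^{-1}(z_{ijk})$ lies in the center $Z(G)$. On fourfold intersections
$$(\varphi_{ij}\varphi_{jk})\varphi_{kl}=z_{ijk}z_{ikl}\varphi_{il},\qquad \varphi_{ij}(\varphi_{jk}\varphi_{kl})=\varphi_{ij}z_{jkl}\varphi_{jl}=\kappa_{ij}(z_{jkl})\,z_{ijl}\,\varphi_{il}.$$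
Applying $\beta_i^{-1}$, with $\beta_i^{-1}\kappa_{ij}=\beta_j^{-1}$, gives $\zeta_{ijk}\zeta_{ikl}=\zeta_{jkl}\zeta_{ijl}$. So $\zeta$ is a simplicial 2-cocycle of the nerve with values in $Z(G)$, hence a coboundary: $\zeta_{ijk}=\eta_{ij}\eta_{jk}\eta_{ik}^{-1}$ for some $\eta_{ij}\in Z(G)$. Put $\varphi'_{ij}=\beta_i(\eta_{ij})^{-1}\varphi_{ij}$ for $i<j$. Using $\kappa_{ij}\beta_j=\beta_i$,
$$\varphi'_{ij}\varphi'_{jk}=\beta_i(\eta_{ij})^{-1}\,\kappa_{ij}(\beta_j(\eta_{jk}))^{-1}\,z_{ijk}\,\varphi_{ik}=\beta_i(\eta_{ij}^{-1}\eta_{jk}^{-1}\zeta_{ijk})\,\varphi_{ik}=\beta_i(\eta_{ik})^{-1}\varphi_{ik}=\varphi'_{ik}.$$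

**Step 5: reading off injectivity.** The $W_i$ glue via the $\varphi'_{ij}$ to a covering $\mathcal W\to\tilde E'$ with $\mathcal W|_{E_i}\cong W_i$. Let $\tilde L\in N_i$. A nontrivial element of $\pi_1(F_L)\cong\pi_1(E_i)$ (Lemma 8, as $L\notin\Upsilon$) lifts to a non-closed path in $W_i\subset\mathcal W$, so it is nontrivial in $\pi_1(\tilde E')$. $\square$

## Reaching the series $|K-Z|$ along an arc

Now $M=K-Z$, of degree $s$. As $h^1(M)=h^0(Z)>0$, we have $M\in W\subset\Upsilon$, so Proposition 9 says nothing about $F_M$ directly. Consider the conditions

* **(G1)** $h^0(Z+R)=1$ for all effective $R$ of degree $\le2$;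
* **(G2)** $\dim(|M|\cap S)\le s-g+1-c$ for every stratum $S$ with $c\ge3$ (empty if the bound is negative).

For $m=0$, (G1) says that $X$ is non-hyperelliptic. One can see what it prevents: let $X$ be hyperelliptic of genus 4 with involution $\iota$ and let $M=K$. The canonical divisor $D=2(x_1+\iota x_1)+(x_2+\iota x_2)$, with the four points $x_1,\iota x_1,x_2,\iota x_2$ distinct, has $c(D)=2$ and $K-D^\circ\sim x_1+\iota x_1$, so $h^0(K-D^\circ)=2\ne1=h^0(K-D)$, and $|K|$ is not transverse to the stratum at $D$ by Lemma 5.

**Proposition 10.** If $(X,z)$ satisfies (G1) and (G2), then $\pi_1(F_M)\to\pi_1(E)$ is injective.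

**Step 1: a general plane in $|M|$ is good.** By Riemann–Roch and (G1), $h^0(M)=s-g+1+h^0(Z)=s-g+2$, so $\dim|M|=s-g+1\ge3$. If $D\in|M|$ and $c(D)\le2$, then $R=D-D^\circ$ is effective of degree $\le2$ and $K-D^\circ\sim Z+R$. So $h^0(K-D^\circ)=1=h^0(Z)=h^0(K-D)$, and $|M|$ is transverse to the strata with $c\le2$ by Lemma 5. By (G2), $|M|\cap\Delta^{(3)}$ has codimension $\ge3$ in $|M|$, so a general plane misses it. By Bertini–Kleiman, applied to the finitely many smooth $|M|\cap S$ with $c\le2$, a general plane is transverse to these within $|M|$, hence transverse to the strata in $\mathrm{Sym}^sX$.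

**Step 2: the cup product.** We need to know which sections of $M$ survive in a given direction. By Serre duality $H^1(M)\cong H^0(Z)^*\cong\mathbb C$. Let $s_Z$ be the canonical section of $\mathcal O(Z)$. For $v\in H^1(\mathcal O)$ and $\xi\in H^0(M)$ the class $v\cup\xi\in H^1(M)$ pairs with $s_Z$ to $\langle v,\xi s_Z\rangle$, where $\xi s_Z\in H^0(K)$. So the map
$$\lambda:H^1(\mathcal O)\to\operatorname{Hom}(H^0(M),H^1(M))\cong H^0(M)^*$$
is dual to the injection $s_Z:H^0(M)\to H^0(K)$. Hence $\lambda$ is onto.

**Step 3: choosing a direction and a plane together.** We want an arc leaving $\Upsilon$ at once, and a good plane that can follow it. The pairs $(V,v)$ with $V\subset H^0(M)$ of dimension 3 and $v\in\lambda^{-1}(V^\perp)\subset H^1(\mathcal O)$ form an irreducible variety, a vector bundle over a Grassmannian. It surjects onto the $v$'s, because $\dim\ker\lambda(v)\ge s-g+1\ge3$. Let $h\not\equiv0$ be holomorphic near $M\in A$ and vanish on $\Upsilon$, and let $h_d$ be its lowest order homogeneous term at $M$, in the coordinate $v\mapsto M\otimes\exp(v)$. Choose $(V,v)$ with $\mathbb P(V)$ good, $\lambda(v)\ne0$ and $h_d(v)\ne0$.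 Each is a nonempty Zariski open condition on the irreducible variety of pairs (the first by Step 1 and the proof of Lemma 6, the others because the pairs surject onto the $v$'s), so a common choice exists. Put $L_t=M\otimes\exp(tv)$. Then $h(L_t)=t^dh_d(v)+O(t^{d+1})$, so $L_t\notin\Upsilon$ for $0<|t|<\delta$. In particular $h^1(L_t)=0$ and $h^0(L_t)=s-g+1$.

**Step 4: the plane extends.** We show $V$ lies in the limit of the $H^0(L_t)$. Let $\mathcal R$ be the direct image on $\{|t|<\delta\}$ of the family $(L_t)$. The base is one-dimensional, so this torsion-free sheaf is a vector bundle, of rank $s-g+1$; multiplication by $t-t_0$ on the family shows that $\mathcal R(t_0)\hookrightarrow H^0(L_{t_0})$ for all $t_0$. In terms of transition functions $g_{ab}\exp(tv_{ab})$ of $L_t$, if $\xi_a+t\xi'_a$ is a section modulo $t^2$, then comparing coefficients of $t$ gives $\xi'_a-g_{ab}\xi'_b=v_{ab}\xi_a$, so $v\cup\xi=0$. Thus $\mathcal R(0)\subset\ker\lambda(v)$. Since $\lambda(v)\ne0$, the right side has dimension $h^0(M)-1=s-g+1$, the same as the left. So $\mathcal R(0)=\ker\lambda(v)\supset V$. Shrinking $\delta$, extend $V$ to a rank 3 subbundle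 $\mathcal V\subset\mathcal R$, and put $\Pi_t=\mathbb P(\mathcal V_t)\subset|L_t|$.

**Step 5: transporting injectivity.** As $\Pi_0=\mathbb P(V)$ is good, Lemma 4 shows that for small $t$ the $\Pi_t$ are good and the $\Pi_t\setminus\Delta$ form a trivial family. So there is a homeomorphism $\Pi_0\setminus\Delta\to\Pi_t\setminus\Delta$ compatible, up to homotopy, with the inclusions into $E$. For small $t\ne0$, $\pi_1(\Pi_t\setminus\Delta)\cong\pi_1(F_{L_t})$ by Lemma 6 ($\dim|L_t|=s-g\ge2$), and $\pi_1(F_{L_t})\hookrightarrow\pi_1(E)$ by Proposition 9. Hence $\pi_1(\Pi_0\setminus\Delta)\to\pi_1(E)$ is injective. Since $\pi_1(\Pi_0\setminus\Delta)\cong\pi_1(F_M)$ by Lemma 6, we are done. $\square$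

## Counting special pointed curves by branch points

It remains to see that (G1) and (G2) hold for general $(X,z)$, and to bound the locus where $|K-Z|$ misbehaves. Recall $\dim\mathcal M_{g,m}=3g-3+m$ and $e\le g-4$.

**Lemma 11.** For $r\in\{0,1,2\}$, the triples $(X,z,h)$, with $(X,z)\in\mathcal M_{g,m}$ and $h$ a nonconstant meromorphic function with polar divisor $P\le Z+R$ for some effective $R$ of degree $r$, taken modulo $h\mapsto ah+b$, form a family of dimension $\le2g-4+e+m+2r$.

**Proof.** We parametrize by finite branch points. The function $h$ is a cover of $\mathbb P^1$ of degree $\deg P$, and the fibre over $\infty$ contributes $\deg P-|\mathrm{supp}P|$ to the ramification. By Riemann–Hurwitz $h$ has at most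
$$2g-2+2\deg P-(\deg P-|\mathrm{supp}P|)=2g-2+\deg P+|\mathrm{supp}P|$$
finite branch points. It has at least two, since a cover of $\mathbb P^1$ with at most two branch points has genus $0$. Given the branch points there are finitely many $(X,h)$. The affine group acts on finite subsets of $\mathbb C$ with at least two points with finite stabilizers, so it reduces the dimension by 2. Let $I=\{i:z_i\in\mathrm{supp}P\}$. Then $\deg P\le e+r$ and $|\mathrm{supp}P|\le|I|+r$. The $z_i$ with $i\in I$ are chosen among finitely many poles, and the other $m-|I|$ points are free. The total is at most $2g-4+(e+r)+(|I|+r)+(m-|I|)$. $\square$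

**Lemma 12.**

* (i) (G1) holds for general $(X,z)$.
* (ii) $J:=\{(X,z):h^0(Z+x)\ge2\text{ for some }x\in X\}$ is closed, of dimension $\le2g-2+e+m$, so of codimension $\ge3$.
* (iii) $J_j:=\{h^0(Z)=j+1\}$, $j\ge1$, has $\dim J_j\le2g-3+e+m-j$.
* (iv) (G2) holds for general $(X,z)$.

**Proof.** (i) If $h^0(Z+R)\ge2$ there is an $h$ as in Lemma 11 with $r\le2$, so (G1) fails on a set of dimension $\le2g+e+m\le3g-4+m$, less than $\dim\mathcal M_{g,m}$.

(ii) The condition $h^0(Z+x)\ge2$ is closed in $(X,z,x)$, and projecting away $x\in X$ is proper, so $J$ is closed. The bound is Lemma 11 with $r=1$, and $2g-2+e+m\le3g-6+m$.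

(iii) A point of $J_j$ carries a $(j-1)$-dimensional family of $h\in H^0(\mathcal O(Z))\setminus\mathbb C$ modulo affine maps, namely $\mathbb P(H^0(\mathcal O(Z))/\mathbb C)$. Lemma 11 with $r=0$ gives $\dim J_j+(j-1)\le2g-4+e+m$.

(iv) For each of the finitely many types, the $(X,z,(x_j),[\omega])$ with $\operatorname{div}\omega=\sum(k_i+a_i)z_i+\sum m_jx_j$ form a variety of pure dimension $2g-2+m+\ell$ by (F5). Over a dense open subset of $\mathcal M_{g,m}$ its fibres are empty or of dimension
$$2g-2+m+\ell-(3g-3+m)=\ell-g+1=s-g+1-c .$$
The fibre over $(X,z)$ maps onto $|M|\cap S$ with finite fibres, since $D=\sum a_iz_i+\sum m_jx_j$ determines $[\omega]$ and the $x_j$ up to order. $\square$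

For $m=0$ we have $J=\emptyset$, as $h^0(x)=1$ for every point $x$.

## Letting the curve move: $\pi_1(U)\to\pi_1(\mathcal S)$ is injective

Let $p:U\to T_{g,m}$ be the projection, with fibre $F_{K-Z}$ over $(X,z)$. Write $J$, $J_j$ also for the preimages in $T_{g,m}$.

**Proposition 13.** $U$ is connected and $\pi_1(U)\to\pi_1(\mathcal S)$ is injective.

**Step 1: $U$ is connected, and $\pi_1(U^\circ)\to\pi_1(U)$ is onto for $U^\circ=p^{-1}(T_{g,m}\setminus J)$.** This step discards the curves where the linear system jumps or has base points. Over $T_{g,m}\setminus J$ we have $h^0(Z)=1$, so the $H^0(K-Z)$ form a vector bundle of rank $s-g+2$. Also $|K-Z|$ is base point free, because $h^0(Z+x)=h^0(Z)$ for all $x$, so by Riemann–Roch $h^0(K-Z-x)=h^0(K-Z)-1$. By Bertini its general member is reduced and avoids the $z_i$. So $U^\circ$ maps holomorphically and bijectively onto an open subset of a projective bundle over the connected base $T_{g,m}\setminus J$, with nonempty connected fibres $F_{K-Z}$. Both manifolds have dimension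
$$3g-3+m+(s-g+1)=2g-2+m+s,$$
by Lemma 3(i) for $U$; a holomorphic bijection of complex manifolds of equal dimension is biholomorphic. Hence $p|_{U^\circ}$ is a submersion onto $T_{g,m}\setminus J$ and $U^\circ$ is connected.

The part of $p^{-1}(J)$ with $h^0(Z)=1$ has dimension $\le\dim J+(s-g+1)<\dim U$. Over $J_j$, $j\ge1$, we have $\dim|K-Z|=s-g+1+j$, so that part has dimension at most
$$(2g-3+e+m-j)+(s-g+1+j)=2g-3+e+m+(s-g+1)<3g-3+m+(s-g+1)=\dim U .$$
So $p^{-1}(J)$ is a closed analytic subset which is nowhere dense, as $U$ has pure dimension. Hence $U$ is connected, and (F1) gives surjectivity.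

**Step 2: for general $(X,z)$, $\pi_1(F_{K-Z})\to\pi_1(U)$ is onto.** This is the half of the argument that moves loops into one fibre. Over the complement of $J$ in the smooth connected fine moduli space of $m$-pointed curves with level 3 structure, apply (F2) to the complement of the discriminant (the locus where $D=\operatorname{div}\omega-Z$ is non-reduced or meets $z$) in the projective bundle $\mathbb P(H^0(K-Z))$, and pull back to $T_{g,m}$. This gives a closed analytic $\Xi$ with $J\subset\Xi\subsetneq T_{g,m}$ such that $p$ is a locally trivial bundle over $T_{g,m}\setminus\Xi$. Take $(X,z)\notin\Xi$ and let $U^{\circ\circ}=p^{-1}(T_{g,m}\setminus\Xi)$. By (F1) and Step 1, $\pi_1(U^{\circ\circ})\to\pi_1(U)$ is onto; let $\mathcal K$ be its kernel. As the fibres are connected, $p_*:\pi_1(U^{\circ\circ})\to\pi_1(T_{g,m}\setminus\Xi)$ is onto, with kernel the image of $\pi_1(F_{K-Z})$. So $p_*(\mathcal K)$ is normal.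

We claim $p_*(\mathcal K)=\pi_1(T_{g,m}\setminus\Xi)$. As $T_{g,m}$ is simply connected, (F1) says that this group is normally generated by meridians of the codimension-1 components $\Xi_j$. A general point of $\Xi_j$ is not in $J$, which has codimension $\ge3$. Since $U^\circ\to T_{g,m}\setminus J$ is a surjective submersion, a small transverse disc there lifts to $U^\circ$. An arc joining the boundary of the disc to the base point lifts to $U^{\circ\circ}$ with prescribed end points, as the fibres are path connected. So the meridian lifts to a loop in $U^{\circ\circ}$ that bounds a disc in $U^\circ\subset U$, that is, to an element of $\mathcal K$. This proves the claim.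

Given $u\in\pi_1(U)$, lift it to $u'\in\pi_1(U^{\circ\circ})$ and choose $w\in\mathcal K$ with $p_*(w)=p_*(u')$. Then $u'w^{-1}$ comes from $\pi_1(F_{K-Z})$ and maps to $u$.

**Step 3: injectivity.** Here the two halves meet. Choose $(X,z)\notin\Xi$ satisfying (G1) and (G2), which is possible by Lemma 12. The composite
$$\pi_1(F_{K-Z})\twoheadrightarrow\pi_1(U)\to\pi_1(\mathcal S)=\pi_1(\mathrm{Conf}_s(X\setminus z))$$
is induced by the inclusion $F_M\subset E$, so it is injective by Proposition 10, and its first map is onto by Step 2. If $u\in\pi_1(U)$ dies in $\pi_1(\mathcal S)$, write $u$ as the image of some $a\in\pi_1(F_{K-Z})$; then $a$ dies in $\pi_1(\mathcal S)$, so $a=1$ and $u=1$. $\square$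

**Proof of Theorem A.** The components are non-hyperelliptic, as noted after (3). By Proposition 13 and Lemma 3(ii), $\pi_1(T)=\langle r\rangle$ for every component $T$ of $\mathcal T^{lab}(\underline k)$. By (2), $\pi_1(T)\cong\mathbb Z$ and $\pi_1(\hat T)=1$ for every component $\hat T$ of $\mathcal T^{pr}(\underline k)$ over $T$; every component of $\mathcal T^{pr}(\underline k)$ lies over some $T$. So $\ker\tilde\rho_{\mathcal C}\cong\mathbb Z$, generated by the full turn $\theta\mapsto e^{i\theta}\omega$, and $\hat\rho_{\mathcal C}$ is injective. Neither kernel contains a free group of rank 2: the answer to (a) is no, and the answer to (b) is no. $\blacksquare$
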